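\title{Signs for null sequences in nuclear Fr\'echet spaces}

\begin{abstract}
We prove that for every null sequence $(x_n)$ in a complete metrizable nuclear space there are signs $\theta_n=\pm1$ such that $\sum_n\theta_nx_n$ converges in the given order. The core is a finite statement in Hilbert space: if $\alpha>\frac32+\sqrt2$, then any $u_1,\dots,u_N$ in the unit ball of $\ell_2$ admit signs such that all partial sums, with the $k$-th coordinate weighted by $k^{-\alpha}$, are bounded by a constant depending only on $\alpha$. The signs are found by repeatedly merging signed groups of vectors by a pigeonhole argument, on a doubly exponential scale of dimensions. Together with a theorem of Banaszczyk, the result characterizes nuclearity among Fr\'echet spaces. We also treat strong duals of nuclear Fr\'echet spaces and show that metrizability cannot be dropped.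
\end{abstract}

\section{The sign problem}\label{sec:intro}

Scalars are real, and a \emph{sign} is a number in $\{1,-1\}$. If a series $\sum_n\theta_nx_n$ with signs $\theta_n$ converges in a topological vector space $X$, then $x_n\to0$. We ask when this necessary condition is also sufficient for a suitable choice of signs. Say that $X$ has the \emph{sign property} if for every null sequence $(x_n)$ in $X$ there are signs $\theta_n$ such that $\sum_n\theta_nx_n$ converges, the terms being added in the given order.

On the real line the signs can be chosen greedily. If $|x_i|\le r$ for all $i$, give each new term the sign that makes it point against the current sum; two numbers of opposite sign and absolute value at most $r$ have a sum of absolute value at most $r$, so all partial sums stay in $[-r,r]$. Applying this to consecutive blocks of a null sequence, on which $r$ is smaller and smaller, gives a convergent series (Lemma~\ref{lem:blocks}). In $\ell_2$ the property fails: for the unit vectors $e_n$ the sequence $x_n=e_n/\sqrt n$ is null, and $\|\sum_{n\le t}\theta_nx_n\|^2=\sum_{n\le t}1/n$ for all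 signs. Orthogonal vectors do not cancel, so the sign property requires a space in which, in a quantitative sense, few directions matter.

Nuclearity is such a condition. For a continuous seminorm $p$ on a locally convex space $X$, let $X_p$ be the Banach space obtained by completing $X/\ker p$ in the norm $p$. If $p\le q$, the identity of $X$ induces a \emph{canonical map} $X_q\to X_p$ of norm at most $1$. An operator $T$ between Banach spaces is \emph{nuclear} if $Tx=\sum_k\varphi_k(x)y_k$ with functionals $\varphi_k$ and vectors $y_k$ such that $\sum_k\|\varphi_k\|\,\|y_k\|<\infty$. The space $X$ is \emph{nuclear} if for every continuous seminorm $p$ there is a continuous seminorm $q\ge p$ for which $X_q\to X_p$ is nuclear. A \emph{Fr\'echet space} is a complete metrizable locally convex space.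

The following question is posed in \cite{SIR}: \emph{does every complete metrizable nuclear space have the sign property?} It is recalled there that the answer is positive for finite-dimensional spaces and for $\mathbb R^{\mathbb N}$, and that by a theorem of Banaszczyk a Fr\'echet space $X$ is nuclear if and only if for every null sequence $(x_n)$ in $X$ there are signs $\theta_n$ and a permutation $\sigma$ of $\mathbb N$ such that $\sum_n\theta_nx_{\sigma(n)}$ converges. The question is thus whether the permutation can be dispensed with. It can.

\begin{theorem}\label{thm:main}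
If $X$ is a complete metrizable nuclear space and $x_n\to0$ in $X$, there are signs $\theta_n$ such that $\sum_n\theta_nx_n$ converges.
\end{theorem}

To see which estimate is needed, take the space $s$ of real sequences $a=(a_k)$ for which all the norms $p_l(a)=(\sum_kk^{2l}a_k^2)^{1/2}$ are finite. For $\alpha>0$ let
\[
D_\alpha:\ell_2\to\ell_2,\qquad D_\alpha(a_k)=(k^{-\alpha}a_k).
\]
The map $a\mapsto(k^la_k)$ identifies $s_{p_l}$ with $\ell_2$, and under these identifications the canonical map $s_{p_{l+h}}\to s_{p_l}$ is $D_h$. Since $D_2a=\sum_kk^{-2}a_ke_k$ is a nuclear operator, $s$ is nuclear. The terms of a null sequence in $s$ are eventually small in the stronger norm $p_{l+h}$, and it suffices to make the signed sums small in the weaker norm $p_l$. So one wants signs that keep $D_h\sum_{i\le t}\varepsilon_iu_i$ bounded for vectors $u_i$ in the unit ball of $\ell_2$. Because the weights $k^{-h}$ decay, one expects only the first few coordinates to count and the finite-dimensional result to carry over. The difficulty is that one sequence of signs has to work for the first $d$ coordinates for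 all $d$ at once, and at all times $t$. Put
\[
\alpha_0=\tfrac32+\sqrt2\approx2.914 .
\]

\begin{theorem}\label{thm:A}
For every $\alpha>\alpha_0$ there is $C_\alpha<\infty$ such that for every $N$ and all $u_1,\dots,u_N$ in the closed unit ball of $\ell_2$ there are signs $\varepsilon_i$ with
\[
\Big\|D_\alpha\sum_{i\le t}\varepsilon_iu_i\Big\|\le C_\alpha\qquad(t=1,\dots,N).
\]
\end{theorem}

In suitable orthonormal systems every compact operator between Hilbert spaces is diagonal, with its singular numbers $s_1\ge s_2\ge\cdots$ on the diagonal (Section~\ref{sec:compact}). This turns Theorem~\ref{thm:A} into a coordinate-free statement.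

\begin{theorem}\label{thm:B}
Let $T:H\to G$ be a compact operator between Hilbert spaces with singular numbers $s_k(T)\le c\,k^{-\alpha}$ for some $c>0$ and $\alpha>\alpha_0$.
\begin{enumerate}
\item[(1)] If $y_1,\dots,y_N\in H$ and $\|y_i\|\le r$ with $r>0$, there are signs $\varepsilon_i$ with $\|T\sum_{i\le t}\varepsilon_iy_i\|\le cC_\alpha r$ for all $t\le N$.
\item[(2)] If $y_n\to0$ in $H$, there are signs $\theta_n$ with $\sum_n\theta_nTy_n$ convergent in $G$.
\end{enumerate}
\end{theorem}

The last theorem marks the scope of these results.

\begin{theorem}\label{thm:D}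
\begin{enumerate}
\item[(1)] A complete metrizable locally convex space $X$ is nuclear if and only if for every null sequence $(x_n)$ in $X$ there are signs with $\sum_n\theta_nx_n$ convergent in the given order.
\item[(2)] If $Y$ is a nuclear Fr\'echet space, then for every weak*-null sequence $(f_n)$ in $Y'$ there are signs such that $\sum_n\theta_nf_n$ converges in the strong dual $Y'_\beta$.
\item[(3)] There is a complete nuclear space for which the conclusion of Theorem~\ref{thm:main} fails.
\item[(4)] The conclusion of Theorem~\ref{thm:A} fails for every $\alpha\le\frac12$.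
\end{enumerate}
\end{theorem}

We do not claim that $\alpha_0$ is optimal. Theorem~\ref{thm:A} is proved in Sections~\ref{sec:pools}--\ref{sec:scales}, and Theorems~\ref{thm:B}, \ref{thm:main} and \ref{thm:D} in Sections~\ref{sec:compact}, \ref{sec:nuclear} and \ref{sec:complements}.

\section{From finite blocks to series}\label{sec:blocks}

The passage from bounds for finite sums to convergent series is the same in all our results.

\begin{lemma}\label{lem:blocks}
Let $X$ be a complete locally convex space whose topology is generated by seminorms $p_1\le p_2\le\cdots$. Let $z_n\in X$, let $\theta_n$ be signs and let $N_1<N_2<\cdots$ be integers such that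
\[
p_l\Big(\sum_{N_l\le i\le t}\theta_iz_i\Big)\le2^{-l}\qquad\text{whenever }N_l\le t<N_{l+1}.
\]
Then $\sum_n\theta_nz_n$ converges in $X$.
\end{lemma}

\begin{proof}
Call $[N_l,N_{l+1})$ the $l$-th block, and the sums in the hypothesis, together with the empty sum, its \emph{initial sums}. Fix $m$. Let $n<n'$, with $n+1$ in block $l\ge m$ and $n'$ in block $l'\ge l$. The part of $\sum_{n<i\le n'}\theta_iz_i$ that lies in block $l$ is a difference of two initial sums of that block. If $l'>l$, the parts in blocks $l+1,\dots,l'$ are initial sums of these blocks (complete ones, except possibly the last). Since $p_m\le p_j$ for $j\ge m$,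
\[
p_m\Big(\sum_{n<i\le n'}\theta_iz_i\Big)\le2\cdot2^{-l}+\sum_{j>l}2^{-j}=3\cdot2^{-l}.
\]
As $n\to\infty$ also $l\to\infty$, so the partial sums are Cauchy for every $p_m$, and they converge because $X$ is complete.
\end{proof}

On block $l$ only the seminorm $p_l$ has to be controlled, and the signs may be chosen with the whole block in view. But the blocks are dictated by the rate at which the sequence tends to zero, so their lengths are arbitrary. This is why the constant in Theorem~\ref{thm:A} must not depend on $N$.

\section{Items and pools}\label{sec:pools}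

The greedy rule does not survive the passage to the plane. Suppose that $\varepsilon_t$ is determined by $u_1,\dots,u_t$ alone, and let $S_t=\sum_{i\le t}\varepsilon_iu_i$. Choosing each $u_{t+1}$ as a unit vector orthogonal to $S_t$ gives $\|S_{t+1}\|^2=\|S_t\|^2+1$ for either sign, hence $\|S_t\|=\sqrt t$. The signs must therefore be allowed to depend on later vectors, and yet $S_t$ must be controlled at every time $t$. We reconcile the two demands by fixing only \emph{relative} signs: vectors are tied together in groups whose signed sum is small, and a group is later flipped only as a whole.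

Fix vectors $u_1,\dots,u_N$ in a vector space. An \emph{item} is a nonempty set $A\subset\{1,\dots,N\}$, its \emph{support}, together with signs $(a_i)_{i\in A}$; its \emph{vector} is $v=\sum_{i\in A}a_iu_i$. Let items with pairwise disjoint supports $A_1,\dots,A_m$ and vectors $v_1,\dots,v_m$ be given, and let $x\in\{-1,0,1\}^m$ be nonzero. \emph{Merging along $x$} produces the item with support $\bigcup_{x_r\ne0}A_r$ whose signs on $A_r$ are the old signs multiplied by $x_r$. Its vector is $\sum_rx_rv_r$.

A \emph{pool scheme} consists of integers $m_1,m_2,\ldots\ge2$ and a rule that selects a nonzero $x\in\{-1,0,1\}^{m_j}$ whenever $m_j$ items lie in the $j$-th pool. The pools $R_1,R_2,\dots$ are sets of items and are initially empty. At time $t=1,\dots,N$ the item with support $\{t\}$ and sign $+1$ is inserted into $R_1$. Whenever an insertion brings a pool $R_j$ to exactly $m_j$ items, these are merged along the vector $x$ given by the rule: the items with $x_r\ne0$ are removed from $R_j$, the merged item is inserted into $R_{j+1}$, and the items with $x_r=0$ stay in $R_j$.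

\begin{lemma}\label{lem:scheme}
At each time $t$ the processing terminates, and afterwards
\begin{enumerate}
\item[(a)] $|R_j|\le m_j-1$ for all $j$;
\item[(b)] the supports of the items in all pools partition $\{1,\dots,t\}$.
\end{enumerate}
Let $\varepsilon_i$ be the sign of $i$ in the item containing $i$ after time $N$. Then for every $t\le N$
\begin{equation}\label{eq:St}
S_t:=\sum_{i\le t}\varepsilon_iu_i=\sum_v\pm v,
\end{equation}
where the sum runs over the vectors of the items present after the processing at time $t$.
\end{lemma}

\begin{proof}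
Assume (a) and (b) at time $t-1$. By (b) only finitely many pools are nonempty. The insertion into $R_1$ causes at most one merge, which causes one insertion into $R_2$, and so on. An insertion into an empty pool causes no merge since $m_j\ge2$, so the cascade stops. Each pool receives at most one item; if this brings it to $m_j$ items, the merge removes at least one because $x\ne0$. This gives (a). The new item adds $\{t\}$ to the partition and merges replace some parts by their union, which gives (b). An item present at time $t$ changes later only through merges, each of which multiplies all its signs by one common factor $\pm1$. So on its support the final signs equal its signs at time $t$ up to one common factor. Summing over the parts of the partition in (b) gives \eqref{eq:St}.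
\end{proof}

By (a) and \eqref{eq:St}, $S_t$ is small in any seminorm in which the items of $R_j$ become small fast enough as $j$ grows, whatever $N$ is.

\begin{example}[the line]\label{ex:line}
Let $u_i\in[-1,1]$ and $m_j=2$ for all $j$. Given numbers $v,w$ with $|v|,|w|\le\rho$, some nonzero $x\in\{-1,0,1\}^2$ has $|x_1v+x_2w|\le\rho/2$: if one of the numbers has absolute value at most $\rho/2$, take it alone; otherwise $|v|,|w|\in(\rho/2,\rho]$ and $|v|-|w|$ is such a combination. With this rule the items in $R_j$ have $|v|\le2^{-(j-1)}$, each pool holds at most one item, and $|S_t|\le\sum_j2^{-(j-1)}=2$. For the numbers $0.9,\ 0.7,\ 0.8,\ 0.3,\ 0.6$ one run of the scheme is as follows.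
\[
\begin{array}{c|c|c|c|c}
t&R_1&R_2&R_3&S_t\\\hline
1&u_1=0.9&&&-0.9\\
2&&u_1-u_2=0.2&&-0.2\\
3&u_3=0.8&u_1-u_2=0.2&&0.6\\
4&u_3=0.8&&-u_1+u_2+u_4=0.1&0.9\\
5&&u_3-u_5=0.2&-u_1+u_2+u_4=0.1&0.3
\end{array}
\]
At time $4$ the item $u_4=0.3\le\frac12$ passes alone to $R_2$ and is merged there with $u_1-u_2$ along $x=(-1,1)$, giving $0.1\le\frac14$. The final signs are $-,+,+,+,-$. The sign of $u_1$ is reversed at time $4$, but together with that of $u_2$, so that $S_3=-(u_1-u_2)+u_3$ is a signed sum of the two items present at time $3$.
\end{example}

\section{Cancellation on finitely many coordinates}\label{sec:pigeon}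

In $\ell_2$ no rule can shrink the items: if $v_1,\dots,v_m$ are orthonormal, then $\|\sum x_rv_r\|\ge1$ for every nonzero $x$. What can be done is to shrink a $d$-dimensional projection, by the pigeonhole principle, while the full norm grows only by the factor of order $\sqrt m$ that is typical of random signs.

\begin{lemma}\label{lem:pigeon}
Let $H$ be a Hilbert space, $Q$ the orthogonal projection onto a subspace of dimension $d\ge1$, let $\rho,\delta>0$ and $v_1,\dots,v_m\in H$ with $\|v_r\|\le\rho$. If
\begin{equation}\label{eq:pigeonhyp}
2^{m-1}>\big(1+\rho\sqrt{2m}/\delta\big)^d,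
\end{equation}
there is a nonzero $x\in\{-1,0,1\}^m$ with
\[
\Big\|\sum_rx_rv_r\Big\|\le\rho\sqrt{2m},\qquad\Big\|Q\sum_rx_rv_r\Big\|\le\delta .
\]
\end{lemma}

\begin{proof}
For $\xi\in\{\frac12,-\frac12\}^m$ put $Y(\xi)=\sum_r\xi_rv_r$; the values $\pm\frac12$ are chosen so that the difference of two such $\xi$ lies in $\{-1,0,1\}^m$. For uniformly random $\xi$ we have $\mathbb E\,\xi_r\xi_{r'}=0$ for $r\ne r'$, so $\mathbb E\|Y\|^2=\frac14\sum_r\|v_r\|^2\le m\rho^2/4$. Put $R=\rho\sqrt{m/2}$. By Markov's inequality $\|Y\|^2>R^2=m\rho^2/2$ with probability at most $\frac12$, so at least $2^{m-1}$ choices of $\xi$ are \emph{good}, that is, satisfy $\|Y(\xi)\|\le R$. For good $\xi$ the point $QY(\xi)$ lies in the ball of radius $R$ about $0$ in a $d$-dimensional Euclidean space. If $n$ points of this ball have pairwise distances greater than $\delta$, the balls of radius $\delta/2$ about them are disjoint and lie in the ball of radius $R+\delta/2$; comparing volumes gives $n\le(1+2R/\delta)^d$. Since $2R=\rho\sqrt{2m}$, hypothesis \eqref{eq:pigeonhyp} yields good $\xi\ne\xi'$ with $\|QY(\xi)-QY(\xi')\|\le\delta$.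 Take $x=\xi-\xi'$. Then $\sum_rx_rv_r=Y(\xi)-Y(\xi')$ has norm at most $2R$.
\end{proof}

In logarithmic form \eqref{eq:pigeonhyp} reads $m-1>d\log_2(1+\rho\sqrt{2m}/\delta)$. The number $m$ of vectors must exceed the dimension $d$ only by a logarithmic factor, and accuracy is cheap: the ratio $\rho/\delta$ enters through its logarithm.

\begin{example}[finite dimension and $\mathbb R^{\mathbb N}$]\label{ex:Rd}
Let $H=\mathbb R^d$, $Q=I$, and fix $m=m(d)$ with $2^{m-1}>(1+2\sqrt{2m})^d$. Lemma~\ref{lem:pigeon} with $\delta=\rho/2$ halves the norm bound from pool to pool as in Example~\ref{ex:line}. So the scheme with all $m_j=m$ gives, for $u_i$ in the unit ball, $\|S_t\|\le\sum_jm2^{-(j-1)}=2m$. In $\mathbb R^{\mathbb N}$ let $p_l$ be the Euclidean norm of the first $l$ coordinates. For a null sequence choose $N_1<N_2<\cdots$ with $p_l(x_n)\le2^{-l}/(2m(l))$ for $n\ge N_l$ and apply the bound in $\mathbb R^l$ to the $l$-th block; Lemma~\ref{lem:blocks} gives the sign property. The same argument with $p_l=\|\cdot\|$ gives it for $\mathbb R^d$.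
\end{example}

In $\ell_2$ we let later pools look at more coordinates. An item leaving $R_j$ is made negligible on the first $d_j$ coordinates, with $d_j$ increasing. On the first $d_b$ coordinates only the pools $R_1,\dots,R_b$ then contribute substantially, and these hold boundedly many items of bounded norm.

\begin{proposition}\label{prop:proj}
Let $1\le d_1\le d_2\le\cdots$ and $m_1,m_2,\ldots\ge1$ be integers, let $\delta_j>0$, and put $\rho_0=1$, $\rho_j=\rho_{j-1}\sqrt{2m_j}$. Assume
\begin{equation}\label{eq:cond}
2^{m_j-1}>(1+\rho_j/\delta_j)^{d_j}\qquad(j\ge1).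
\end{equation}
Let $Q_j$ be the orthogonal projection of $\ell_2$ onto the first $d_j$ coordinates. Then for all $u_1,\dots,u_N$ in the closed unit ball of $\ell_2$ there are signs $\varepsilon_i$ such that $S_t=\sum_{i\le t}\varepsilon_iu_i$ satisfies
\[
\|Q_bS_t\|\le\sum_{j\le b}m_j\rho_{j-1}+\sum_{j>b}m_j\delta_{j-1}\qquad(b\ge1,\ t\le N).
\]
\end{proposition}

\begin{proof}
The right side of \eqref{eq:cond} exceeds $1$, so $m_j\ge2$. We run a pool scheme in which
\begin{equation}\label{eq:inv}
\text{every item in }R_j\text{ has }\|v\|\le\rho_{j-1},\text{ and }\|Q_{j-1}v\|\le\delta_{j-1}\text{ if }j\ge2 .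
\end{equation}
Items in $R_1$ are single vectors $u_i$, of norm at most $\rho_0=1$. When $R_j$ holds $m_j$ items, their vectors have norm at most $\rho_{j-1}$, and we apply Lemma~\ref{lem:pigeon} with $Q=Q_j$, $d=d_j$, $m=m_j$, $\rho=\rho_{j-1}$, $\delta=\delta_j$. Since $\rho_{j-1}\sqrt{2m_j}=\rho_j$, its hypothesis is \eqref{eq:cond}, and the merged item has $\|v\|\le\rho_j$ and $\|Q_jv\|\le\delta_j$. This is \eqref{eq:inv} for $R_{j+1}$.

Fix $b$ and $t$, and consider an item in $R_j$ at time $t$. If $j\le b$, then $\|Q_bv\|\le\|v\|\le\rho_{j-1}$. If $j>b$, then $d_b\le d_{j-1}$, so $\|Q_bv\|\le\|Q_{j-1}v\|\le\delta_{j-1}$. Apply $Q_b$ to \eqref{eq:St} and use $|R_j|\le m_j$.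
\end{proof}

\section{The choice of scales}\label{sec:scales}

The second sum in Proposition~\ref{prop:proj} is made at most $1$ by taking $\delta_{j-1}=2^{-j}/m_j$. The first sum has to be beaten by the weights. On the coordinates $d_{b-1}<k\le d_b$ the weight $k^{-\alpha}$ is about $d_{b-1}^{-\alpha}$ at worst, while the first sum is governed by $m_b\rho_{b-1}$. Ignoring logarithms and constants, $m_j\approx d_j$, so we need
\[
d_b\,\sqrt{d_1d_2\cdots d_{b-1}}\ \ll\ d_{b-1}^{\,\alpha}.
\]
For $d_j=2^j$ the left side is at least $2^{b(b-1)/4}$ and the right side is $2^{\alpha(b-1)}$: there are too many pools below a given dimension, and the losses $\sqrt{d_i}$ accumulate. For $d_j=M^{\kappa^j}$ with $\kappa>1$ the product is a power of its last factor. The exponent of $M$ is at most $\kappa^b+\kappa^b/(2(\kappa-1))$ on the left and $\alpha\kappa^{b-1}$ on the right, so it suffices that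
\[
\alpha>\kappa+\frac{\kappa}{2(\kappa-1)}=\frac32+(\kappa-1)+\frac1{2(\kappa-1)} .
\]
By the inequality between arithmetic and geometric means the right side is at least $\frac32+\sqrt2$, with equality for $\kappa-1=1/\sqrt2$. This is the origin of $\alpha_0$. Had we used the triangle inequality $\|\sum x_rv_r\|\le m\rho$ in place of the Markov step in Lemma~\ref{lem:pigeon}, the square root would disappear, and the same computation would give $2+(\kappa-1)+1/(\kappa-1)\ge4$.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $\kappa=1+1/\sqrt2$. Then
\begin{equation}\label{eq:kappa}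
\frac1{2(\kappa-1)}=\kappa-1,\qquad\kappa^2=\alpha_0 .
\end{equation}
Fix $\eta\in(0,1]$ with $\gamma:=\alpha-(1+\eta)\alpha_0>0$; this is where $\alpha>\alpha_0$ is used. Fix $M\ge2$ so large that
\begin{equation}\label{eq:M}
2^{\eta y}>11y+1\qquad\text{for all }y\ge\log_2M .
\end{equation}
Both $\eta$ and $M$ depend only on $\alpha$. For $j\ge1$ put
\[
d_j=\lceil M^{\kappa^j}\rceil,\qquad m_j=\lceil d_j^{1+\eta}\rceil,\qquad\delta_j=\frac{2^{-(j+1)}}{m_{j+1}},
\]
and let $d_0=0$, $\rho_0=1$, $\rho_j=\rho_{j-1}\sqrt{2m_j}$. The factor $d_j^{\eta}$ in $m_j$ will absorb the logarithm in \eqref{eq:cond}.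

\emph{Size of the parameters.} Since $\lceil z\rceil\le2z$ for $z\ge1$, we have $d_j\le2M^{\kappa^j}$ and $m_j\le2d_j^{1+\eta}\le8M^{(1+\eta)\kappa^j}$. Hence $\sqrt{2m_i}\le4M^{(1+\eta)\kappa^i/2}$. By \eqref{eq:kappa}, $\frac12\sum_{i=1}^{j-1}\kappa^i\le\frac{\kappa^j}{2(\kappa-1)}=(\kappa-1)\kappa^j$, so $\rho_{j-1}\le4^{j-1}M^{(1+\eta)(\kappa-1)\kappa^j}$. As $\kappa^j+(\kappa-1)\kappa^j=\kappa^{j+1}$,
\begin{equation}\label{eq:mrho}
m_j\rho_{j-1}\le2\cdot4^jM^{(1+\eta)\kappa^{j+1}}\qquad(j\ge1).
\end{equation}

\emph{Condition \eqref{eq:cond}.} Put $y=\kappa^j\log_2M$, so that $y\ge\kappa^j$ and $y\ge\log_2M$. By \eqref{eq:mrho} for $j+1$ and $\kappa^{j+2}=\alpha_0\kappa^j$,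
\[
1\le\rho_j/\delta_j=2^{j+1}m_{j+1}\rho_j\le2^{3j+4}M^{(1+\eta)\alpha_0\kappa^j}.
\]
Since $\log_2(1+z)\le1+\log_2z$ for $z\ge1$, we get $\log_2(1+\rho_j/\delta_j)\le3j+5+(1+\eta)\alpha_0y$. Here $(1+\eta)\alpha_0\le2\alpha_0<6$. Also $3j+5\le5\kappa^j$: for $j=1$ this is $8\le5\kappa$, and when $j$ increases by one the left side grows by $3$ and the right side by at least $5\kappa(\kappa-1)>6$. Therefore $\log_2(1+\rho_j/\delta_j)\le11y$. On the other hand $d_j^\eta\ge2^{\eta y}>11y+1$ by \eqref{eq:M}, so
\[
m_j-1\ge d_j^{1+\eta}-1>d_j(11y+1)-1\ge11y\,d_j\ge d_j\log_2(1+\rho_j/\delta_j),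
\]
which is \eqref{eq:cond}.

\emph{The weighted norm.} Take the signs of Proposition~\ref{prop:proj}. Since $m_j\delta_{j-1}=2^{-j}$ for $j\ge2$, we have $\|Q_bS_t\|\le1+\sum_{j\le b}m_j\rho_{j-1}$. Let $Q_0=0$ and $\Delta_b=Q_b-Q_{b-1}$. As $d_b\to\infty$, $S_t=\sum_{b\ge1}\Delta_bS_t$ in $\ell_2$. The vector $\Delta_bS_t$ is supported on the coordinates $d_{b-1}<k\le d_b$, where $k^{-\alpha}\le(d_{b-1}+1)^{-\alpha}$, and $\|\Delta_bS_t\|\le\|Q_bS_t\|$. Hence
\[
\|D_\alpha S_t\|\le\sum_{b\ge1}\|D_\alpha\Delta_bS_t\|\le\sum_{b\ge1}(d_{b-1}+1)^{-\alpha}\Big(1+\sum_{j\le b}m_j\rho_{j-1}\Big)=:C_\alpha .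
\]
The number $C_\alpha$ depends only on $\alpha$. For $b\ge2$ we use $d_{b-1}\ge M^{\kappa^{b-1}}$, \eqref{eq:mrho} and $\kappa^{b+1}=\alpha_0\kappa^{b-1}$ to bound the $b$-th term by
\[
M^{-\alpha\kappa^{b-1}}\big(1+2b\,4^bM^{(1+\eta)\alpha_0\kappa^{b-1}}\big)\le(1+2b\,4^b)\,M^{-\gamma\kappa^{b-1}} .
\]
Since $\gamma>0$, $M\ge2$ and $\kappa>1$, these bounds decay doubly exponentially in $b$, and $C_\alpha<\infty$.
\end{proof}

\section{Compact operators}\label{sec:compact}

For a bounded operator $T:H\to G$ between Hilbert spaces let $s_k(T)=\inf\{\|T-F\|:\operatorname{rank}F<k\}$. Then $\|T\|=s_1(T)\ge s_2(T)\ge\cdots$. If $T$ is compact, these are its \emph{singular numbers}, and $T$ has a \emph{Schmidt representation}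
\[
Tx=\sum_ks_k(T)\langle x,e_k\rangle f_k
\]
with orthonormal systems $(e_k)$ in $H$ and $(f_k)$ in $G$; the sum runs over those $k$ with $s_k(T)>0$.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(1) Let $u_i$ be the sequence $(r^{-1}\langle y_i,e_k\rangle)_k$, padded by zeros if there are only finitely many $e_k$. By Bessel's inequality $\|u_i\|\le r^{-1}\|y_i\|\le1$. Take signs from Theorem~\ref{thm:A}. The number $\langle\sum_{i\le t}\varepsilon_iy_i,e_k\rangle$ is $r$ times the $k$-th coordinate of $\sum_{i\le t}\varepsilon_iu_i$, and $s_k(T)\le ck^{-\alpha}$. As $(f_k)$ is orthonormal,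
\[
\Big\|T\sum_{i\le t}\varepsilon_iy_i\Big\|^2=\sum_ks_k(T)^2\Big\langle\sum_{i\le t}\varepsilon_iy_i,e_k\Big\rangle^2\le c^2r^2\Big\|D_\alpha\sum_{i\le t}\varepsilon_iu_i\Big\|^2\le(cC_\alpha r)^2 .
\]

(2) Choose $N_1<N_2<\cdots$ with $\|y_n\|\le2^{-l}/(cC_\alpha)$ for $n\ge N_l$. Choose signs on each block $[N_l,N_{l+1})$ by (1) and put $\theta_n=1$ for $n<N_1$. Lemma~\ref{lem:blocks} applies in $G$ with $z_n=Ty_n$ and all $p_l$ equal to the norm.
\end{proof}

\section{Nuclear Fr\'echet spaces}\label{sec:nuclear}

To apply Theorem~\ref{thm:B} we need seminorms $p\le q$ for which $X_p$ and $X_q$ are Hilbert spaces and the canonical map has singular numbers $O(k^{-\alpha})$ with $\alpha>\alpha_0$. A seminorm $p$ is \emph{Hilbertian} if $p(x)^2=\beta(x,x)$ for a positive semidefinite symmetric bilinear form $\beta$; then $X_p$ is a Hilbert space. A compact operator $T$ between Hilbert spaces is \emph{Hilbert--Schmidt} if $\sum_ks_k(T)^2<\infty$. We use two standard facts; see \cite{Pietsch} or \cite[\S28]{MV}.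

\begin{enumerate}
\item[(F1)] In a nuclear space $X$ every continuous seminorm is dominated by a continuous Hilbertian seminorm, and for every continuous Hilbertian seminorm $p$ there is a continuous Hilbertian seminorm $q\ge p$ such that $X_q\to X_p$ is Hilbert--Schmidt.
\item[(F2)] For bounded operators between Hilbert spaces, $s_{m+n-1}(ST)\le s_m(S)s_n(T)$.
\end{enumerate}
For (F2), let $\operatorname{rank}A<m$ and $\operatorname{rank}B<n$; then $F=AT+(S-A)B$ has rank less than $m+n-1$ and $ST-F=(S-A)(T-B)$.

\begin{lemma}\label{lem:fund}
Let $X$ be a metrizable nuclear space. Its topology is generated by Hilbertian seminorms $p_1\le p_2\le\cdots$ such that every canonical map $X_{p_{l+1}}\to X_{p_l}$ is Hilbert--Schmidt, and then $X_{p_{l+6}}\to X_{p_l}$ is compact with $s_k\le c_lk^{-3}$ for some $c_l>0$.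
\end{lemma}

\begin{proof}
As $X$ is metrizable, its topology is generated by a sequence of seminorms $r_1\le r_2\le\cdots$. By (F1) choose a continuous Hilbertian $p_1\ge r_1$. Given $p_l$, choose $q\ge p_l$ as in (F1) and a continuous Hilbertian $p'\ge r_{l+1}$, and put $p_{l+1}=(q^2+p'^2)^{1/2}$. This seminorm is continuous, it comes from the sum of the two bilinear forms, and it dominates $q$, $p_l$ and $r_{l+1}$. The map $X_{p_{l+1}}\to X_{p_l}$ equals $ST$, where $T:X_{p_{l+1}}\to X_q$ has norm at most $1$ and $S:X_q\to X_{p_l}$ is Hilbert--Schmidt. So $ST$ is compact, and (F2) with $n=1$ gives $s_k(ST)\le s_k(S)$; thus $ST$ is Hilbert--Schmidt. The $p_l$ are continuous and $p_l\ge r_l$, so they generate the topology.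

A Hilbert--Schmidt map has $s_n=O(n^{-1/2})$, because $ns_n^2\le\sum_ks_k^2$. The map $U:X_{p_{l+6}}\to X_{p_l}$ is a composition of six such maps, and five applications of (F2) bound $s_{6n-5}(U)$ by the product of their $n$-th singular numbers, which is $O(n^{-3})$. Given $k$, let $n=\lfloor(k+5)/6\rfloor$. Then $6n-5\le k$ and $n\ge k/6$, so $s_k(U)\le s_{6n-5}(U)=O(k^{-3})$.
\end{proof}

Each step contributes $\frac12$ to the exponent, and six steps are taken because $\frac52<\alpha_0<3$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $p_l$ and $c_l$ be as in Lemma~\ref{lem:fund} and put $K_l=c_lC_3$. Apply Theorem~\ref{thm:B}(1) with $\alpha=3$ to the map $X_{p_{l+6}}\to X_{p_l}$ and to the images in $X_{p_{l+6}}$ of vectors of $X$. This gives: if $y_1,\dots,y_N\in X$ and $p_{l+6}(y_i)\le r$ with $r>0$, there are signs with $p_l(\sum_{i\le t}\varepsilon_iy_i)\le K_lr$ for all $t\le N$, and $K_l$ does not depend on $N$. Since $x_n\to0$, there are $N_1<N_2<\cdots$ with $p_{l+6}(x_n)\le2^{-l}/K_l$ for all $n\ge N_l$. Choose the signs $\theta_n$ on the block $[N_l,N_{l+1})$ by the statement just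 made, with $r=2^{-l}/K_l$, and put $\theta_n=1$ for $n<N_1$. By Lemma~\ref{lem:blocks}, $\sum_n\theta_nx_n$ converges.
\end{proof}

\begin{remark}\label{rem:hyp}
Nuclearity is used through (F1), metrizability to have countably many seminorms, one for each block, and completeness in the last line of Lemma~\ref{lem:blocks}. Parts (1) and (3) of Theorem~\ref{thm:D} deal with the first two hypotheses. For completeness, consider the finitely supported sequences with the topology of coordinatewise convergence. This space is metrizable. It is nuclear: a continuous seminorm $p$ is dominated by a multiple of the maximum of finitely many coordinates, so $X_p$ is finite-dimensional and its identity map is nuclear. The unit vectors $e_n$ form a null sequence, and $\sum_{n\le t}\theta_ne_n$ tends coordinatewise to $(\theta_n)$, which is not finitely supported.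
\end{remark}

\section{Characterization, duals and counterexamples}\label{sec:complements}

\begin{proof}[Proof of Theorem~\ref{thm:D}]
(1) If $X$ is nuclear, apply Theorem~\ref{thm:main}. Conversely, the sign property gives the condition in Banaszczyk's theorem, quoted in Section~\ref{sec:intro} from \cite{SIR}, with $\sigma$ the identity; hence $X$ is nuclear.

(2) Recall that $(f_n)$ is weak*-null if $f_n(y)\to0$ for every $y\in Y$, and that $Y'_\beta$ carries the topology of uniform convergence on bounded subsets of $Y$. We do not assume $Y'_\beta$ metrizable; instead we show that the whole sequence lies in one Hilbert space inside $Y'$. Let $p_1\le p_2\le\cdots$ be as in Lemma~\ref{lem:fund} for $Y$, and let $E_l=(Y_{p_l})'$. This Hilbert space is identified with the set of $f\in Y'$ such that $|f|\le Cp_l$ for some $C$, the norm being the least such $C$. For $l\le l'$ the inclusion $E_l\to E_{l'}$ is the adjoint of the canonical map $Y_{p_{l'}}\to Y_{p_l}$. Interchanging $(e_k)$ and $(f_k)$ in a Schmidt representation shows that the adjoint of a compact operator between Hilbert spaces is compact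 with the same singular numbers.

The sequence $(f_n)$ is pointwise bounded, hence equicontinuous by the Banach--Steinhaus theorem for Fr\'echet spaces: there are $l$ and $r>0$ with $|f_n(y)|\le1$ whenever $p_l(y)\le r$. So $\|f_n\|_{E_l}\le1/r$ for all $n$. Given $z\in Y_{p_l}$ and $\tau>0$, choose $y\in Y$ whose image in $Y_{p_l}$ is within $\tau$ of $z$. Then $|f_n(z)|\le|f_n(y)|+\tau/r$, so $f_n(z)\to0$. As $Y_{p_l}$ is reflexive, $f_n\to0$ weakly in $E_l$. A compact operator maps weakly null sequences to norm null sequences, so $f_n\to0$ in the norm of $E_{l+1}$. The inclusion $E_{l+1}\to E_{l+7}$ is compact with singular numbers $O(k^{-3})$ by Lemma~\ref{lem:fund}. By Theorem~\ref{thm:B}(2) there are signs such that $\sum_n\theta_nf_n$ converges in $E_{l+7}$. For bounded $B\subset Y$ and $f\in E_{l+7}$ we have $\sup_B|f|\le\|f\|_{E_{l+7}}\sup_Bp_{l+7}$ with $\sup_Bp_{l+7}<\infty$. So the inclusion $E_{l+7}\to Y'_\beta$ is continuous, and the series converges in $Y'_\beta$.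

(3) With uncountably many coordinates one can reserve a coordinate to defeat each choice of signs. Let $I=\{1,-1\}^{\mathbb N}$ and $X=\mathbb R^I$ with the product topology. It is complete as a product of complete spaces, and nuclear as a product of nuclear spaces; the argument of Remark~\ref{rem:hyp} also applies verbatim. Define $x_n\in X$ by $x_n(\omega)=\omega_n/n$ for $\omega\in I$. Then $x_n(\omega)\to0$ for every $\omega$, that is, $x_n\to0$ in $X$. For any signs $\theta=(\theta_n)\in I$, the coordinate of $\sum_{n\le t}\theta_nx_n$ at $\omega=\theta$ is $\sum_{n\le t}\theta_n^2/n=\sum_{n\le t}1/n$, which is unbounded. So no signed series converges.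

(4) For the unit vectors $u_i=e_i$ and all signs, $\|D_\alpha\sum_{i\le N}\varepsilon_ie_i\|^2=\sum_{k\le N}k^{-2\alpha}$, which is unbounded in $N$ if $\alpha\le\frac12$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{MV}
Meise and Vogt, \emph{Introduction to Functional Analysis}, \S28.

\bibitem{Pietsch}
Pietsch, \emph{Nuclear Locally Convex Spaces}.

\bibitem{SIR}
\emph{Special Issue Reprint},
\texttt{https://mdpi-res.com/\allowbreak bookfiles/\allowbreak book/\allowbreak 9521/\allowbreak Advance\_\allowbreak in\_\allowbreak Topology\_\allowbreak and\_\allowbreak Functional\_\allowbreak Analysismdashmdash\allowbreak In\_\allowbreak Honour\_\allowbreak of\_\allowbreak Mariacutea\_\allowbreak Jesuacutes\_\allowbreak Chascos\_\allowbreak 65th\_\allowbreak Birthday.pdf}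

\end{thebibliography}
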